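\title{A counterexample to the Doeraene--El Haouari conjecture on relative category}

\begin{abstract}
The relative category of a fibration $p:E\to B$ refines its sectional category and exceeds it by at most one. A conjecture of Doeraene and El Haouari predicts that the two invariants agree when $p$ admits a homotopy retraction. We disprove it. The map $S^1\to S^1\vee S^1$ representing $a^2ba^{-1}b^{-1}$ has sectional category $1$ and relative category $2$. Over a graph we compute both invariants: they differ exactly when the retract $\pi_1(E)$ of the free group $\pi_1(B)$ is not a free factor. For every $n\ge2$ we construct a counterexample of sectional category $n$ over a simply connected finite complex. The conjecture does hold when the sectional category is $0$, and when the base is simply connected of Lusternik--Schnirelmann category at most $1$.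
\end{abstract}

\section{The problem and the results}\label{sec:intro}

\subsection{Sectional and relative category}

All spaces have the homotopy type of CW complexes, $B$ is path-connected, $I=[0,1]$, and a fibration is a map with the homotopy lifting property (HLP) for all spaces. We use two constructions. The \emph{double mapping cylinder} of $X\xleftarrow{u}Z\xrightarrow{v}Y$ is the quotient of $X\sqcup(Z\times I)\sqcup Y$ by $(z,0)\sim u(z)$ and $(z,1)\sim v(z)$; it is our model of the homotopy pushout, and $[z,t]$ denotes the class of $(z,t)$. The \emph{path fibration} of a map $\xi:X\to B$ is the map $\widehat X\to B$, $(x,\omega)\mapsto\omega(1)$, where $\widehat X$ is the space of pairs of a point $x\in X$ and a path $\omega$ in $B$ starting at $\xi(x)$. Constant paths embed $X$ in $\widehat X$ by a homotopy equivalence that commutes with the maps to $B$.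

Let $p:E\to B$ and $p':E'\to B$ be fibrations and let $M$ be the double mapping cylinder of the projections $E\leftarrow E\times_BE'\to E'$. Thus $M$ consists of $E$, $E'$, and one segment for each pair of points $y\in E$, $y'\in E'$ with $p(y)=p'(y')$. The maps $p$ and $p'$ extend to a map $M\to B$ that is constant on each segment. The \emph{fiberwise join} $E*_BE'\to B$ is the path fibration of $M\to B$; up to homotopy its fiber is the join of the two fibers. It contains $E$ and $E'$ as subspaces over $B$, and it is path-connected when $E$ and $E'$ are, because $p$ and $p'$ are then onto, so that some segment joins the two ends.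

Put $J_0(p)=E$, $p_0=p$, and let $p_n:J_n(p)=J_{n-1}(p)*_BE\to B$ for $n\ge1$. Let $\lambda_n:E\to J_n(p)$ be the composite of the inclusions $J_0(p)\to J_1(p)\to\cdots\to J_n(p)$, so that $p_n\lambda_n=p$. Other ways of replacing $M\to B$ by a fibration give fibrations that are fiber homotopy equivalent over $B$, compatibly with the $\lambda_n$, and the invariants below do not depend on the choice.

\begin{definition}
The \emph{sectional category} $\operatorname{secat}(p)$ is the least $n$ such that $p_n$ has a section. Equivalently, it is the least $n$ such that $B$ is covered by $n+1$ open sets over each of which $p$ has a local section. The \emph{relative category} $\operatorname{relcat}(p)$ of Doeraene and El Haouari is the least $n$ such that $p_n$ has a section $s$ with $sp\simeq\lambda_n$.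
\end{definition}

The map $p$ always lifts through $p_n$, by $\lambda_n$. A section $s$ of $p_n$ gives a second lift $sp$, and relative category asks that the two lifts be homotopic as maps $E\to J_n(p)$. For $n=0$ this says $ps=\mathrm{id}_B$ and $sp\simeq\mathrm{id}_E$. So $\operatorname{secat}(p)=0$ means that $p$ has a section, while $\operatorname{relcat}(p)=0$ means that $p$ is a homotopy equivalence (a homotopy inverse of a fibration deforms to a section by the HLP). A theorem of Doeraene and El Haouari states that
\begin{equation}\label{eq:DEH}
\operatorname{secat}(p)\le\operatorname{relcat}(p)\le\operatorname{secat}(p)+1 .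
\end{equation}
The first inequality holds by definition, and we recall the reason for the second. Let $s$ be a section of $p_n$, and let $\iota:J_n(p)\to J_{n+1}(p)$ and $\iota':E\to J_{n+1}(p)$ be the inclusions of the two ends. The segments $[(sp(y),y),t]$ give $\iota sp\simeq\iota'$, and the segments $[(\lambda_n(y),y),t]$ give $\lambda_{n+1}=\iota\lambda_n\simeq\iota'$. So the section $\iota s$ of $p_{n+1}$ satisfies $\iota sp\simeq\lambda_{n+1}$. The second inequality can be an equality: $S^1\to *$ has a section and is not an equivalence.

A \emph{homotopy retraction} of $p$ is a map $r:B\to E$ with $rp\simeq\mathrm{id}_E$. For a path-connected CW complex $X$, two examples are the evaluation $ev_1:PX\to X$ on the contractible space of paths with a fixed starting point, with $r$ constant, and $ev_{0,1}:X^I\to X\times X$, with $r(x,x')$ the constant path at $x$. The following problem is posed in \cite{slides}.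

\medskip
\noindent\textbf{Conjecture} (Doeraene--El Haouari). \emph{If the fibration $p$ admits a homotopy retraction, then $\operatorname{relcat}(p)=\operatorname{secat}(p)$.}
\medskip

\subsection{Why one would expect equality}\label{sub:why}

The inequality $\operatorname{relcat}(p)\le n$ asks for one map $B\to J_n(p)$ with two properties: it is a section of $p_n$, and its composite with $p$ is homotopic to $\lambda_n$. If $\operatorname{secat}(p)\le n$, some map $s$ has the first property. If $r$ is a homotopy retraction, the map $\lambda_nr$ has the second. The conjecture predicts that the two maps can be merged. For $n=0$ they are already homotopic: $s\simeq rps=r$, hence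
\begin{equation}\label{eq:levelzero}
sp\simeq rp\simeq\mathrm{id}_E=\lambda_0 .
\end{equation}
The prediction is also correct for $p=ev_1:PX\to X$ and all $n$, since $sp$ and $\lambda_n$ are then maps from a contractible space to the path-connected space $J_n(p)$.

\subsection{Results}

Write $\operatorname{cat}$ for Lusternik--Schnirelmann category, normalized so that $\operatorname{cat}(*)=0$, and $F(a,b)=\pi_1(S^1\vee S^1)$ for the free group on the two circles.

\begin{theorem}\label{thm:eight}
Let $p$ be the path fibration of the map $S^1\to S^1\vee S^1$ representing $w=a^2ba^{-1}b^{-1}\in F(a,b)$. Then $p$ admits a homotopy retraction, $\operatorname{secat}(p)=1$ and $\operatorname{relcat}(p)=2$. In particular the conjecture is false.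
\end{theorem}

This example belongs to a family in which both invariants can be computed. A subgroup $G$ of a group $\Gamma$ is a \emph{free factor} if $\Gamma=G*H$ for some subgroup $H$.

\begin{theorem}\label{thm:graphs}
Let $B$ have the homotopy type of a connected graph, let $\Gamma=\pi_1(B)$, and let $p:E\to B$ be a fibration with a homotopy retraction. Then $E\simeq K(G,1)$ with $G=p_*\pi_1(E)\le\Gamma$, $G\cong\pi_1(E)$, and:
\begin{enumerate}
\item[(a)] if $G=\Gamma$, then $\operatorname{secat}(p)=\operatorname{relcat}(p)=0$;
\item[(b)] if $G\ne\Gamma$ is a free factor of $\Gamma$, then $\operatorname{secat}(p)=\operatorname{relcat}(p)=1$;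
\item[(c)] if $G$ is not a free factor of $\Gamma$, then $\operatorname{secat}(p)=1$ and $\operatorname{relcat}(p)=2$.
\end{enumerate}
\end{theorem}

A graph has category at most $1$. Among bases of category at most $1$, the failure needs a fundamental group.

\begin{theorem}\label{thm:positive}
Let the fibration $p:E\to B$ admit a homotopy retraction.
\begin{enumerate}
\item[(a)] If $\operatorname{secat}(p)=0$, then $\operatorname{relcat}(p)=0$.
\item[(b)] If $B$ is simply connected and $\operatorname{cat}(B)\le1$, then $\operatorname{relcat}(p)=\operatorname{secat}(p)$.
\end{enumerate}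
\end{theorem}

Part (a) is \eqref{eq:levelzero}. From level $2$ on, simple connectivity does not rescue the conjecture.

\begin{theorem}\label{thm:higher}
For all $n\ge2$ and odd $d\ge3$ there are a simply connected finite complex $B$ and a map $S^k\to B$, $k=(n+1)d-1$, whose path fibration $p$ has a homotopy retraction, $\operatorname{secat}(p)=n$ and $\operatorname{relcat}(p)=n+1$.
\end{theorem}

Theorems \ref{thm:positive}(a), \ref{thm:eight} and \ref{thm:higher} cover the levels $n=0$, $n=1$ and $n\ge2$, and give the following.

\begin{corollary}
Let $n\ge0$ be an integer. The implication ``$\operatorname{secat}(p)=n\Rightarrow\operatorname{relcat}(p)=n$ for all $p$ with a homotopy retraction'' holds if and only if $n=0$.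
\end{corollary}

The gap $1$ in the counterexamples is the largest that \eqref{eq:DEH} allows. Two cases are not settled here: the Iwase--Sakai case $p=ev_{0,1}$, and the case of a simply connected $B$ with $\operatorname{secat}(p)=1$ and $\operatorname{cat}(B)\ge2$.

\subsection{The idea}

The obstruction lives in the mapping cone $C$ of $p$. On one side, $\operatorname{secat}(p)\le\operatorname{cat}(B)$. On the other side, the homotopy $sp\simeq\lambda_n$ is what one needs to extend a section over the cone, and $\operatorname{relcat}(p)\le n$ comes close to forcing $\operatorname{cat}(C)\le n$ (Section \ref{sec:cone}). So we look for a map with a homotopy retraction whose cone has larger category than its target. The retraction splits homology, $\tilde H_*(B)\cong\tilde H_*(E)\oplus\tilde H_*(C)$, as if $B$ were $E\vee C$; and if $B\simeq E\vee C$, then $C$ is a retract of $B$ and $\operatorname{cat}(C)\le\operatorname{cat}(B)$. A counterexample of this kind therefore needs a splitting of homology that is not a splitting of spaces. Section \ref{sec:eight} finds one with fundamental groups, and Section \ref{sec:graphs} shows that over graphs this is the whole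 story. Section \ref{sec:positive} shows that the splitting is realized when $B$ is simply connected of category at most $1$. Section \ref{sec:higher} obstructs it at the levels $n\ge2$ by rational homotopy theory.

\section{Tools}\label{sec:tools}

Double mapping cylinders, path fibrations and pullbacks of fibrations preserve the class of spaces of CW homotopy type. So Whitehead's theorems apply to all our spaces: a weak equivalence is a homotopy equivalence, and so is an integral homology isomorphism between simply connected spaces. We use the following facts.

\begin{enumerate}
\item[(F1)] \emph{Naturality.} Let $p:E\to B$ and $p':E'\to B'$ be fibrations and let $\psi:E\to E'$, $v:B\to B'$ satisfy $p'\psi=vp$. Pullbacks, double mapping cylinders and path fibrations are functorial for strictly commuting diagrams. By induction there are maps $\varphi_n:J_n(p)\to J_n(p')$ with $\varphi_0=\psi$, $p'_n\varphi_n=vp_n$ and $\varphi_n\lambda_n=\lambda'_n\psi$.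
\item[(F2)] \emph{Homotopy sections suffice.} If $p_ns\simeq\mathrm{id}_B$, the HLP deforms $s$ to a section $s'$ of $p_n$, and $s'p\simeq sp$.
\item[(F3)] \emph{Category.} For a path-connected space $X$, $\operatorname{cat}(X)$ is the least $n$ such that $X$ is covered by $n+1$ open sets whose inclusions into $X$ are null-homotopic. A local section of $ev_1:PX\to X$ over $U$ is the same as a null-homotopy of $U\to X$ ending at the base point, so $\operatorname{cat}(X)=\operatorname{secat}(ev_1)$. We write $g_n:G_n(X)\to X$ for $J_n(ev_1)\to X$; thus $\operatorname{cat}(X)\le n$ if and only if $g_n$ has a section. If $i:X\to X'$ and $j:X'\to X$ satisfy $ji\simeq\mathrm{id}_X$, then $\operatorname{cat}(X)\le\operatorname{cat}(X')$: for $U'$ contractible in $X'$, the inclusion of $i^{-1}(U')$ is homotopic to a map that factors through $U'\subset X'$.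
\item[(F4)] \emph{If $E\ne\emptyset$, then $\operatorname{secat}(p)\le\operatorname{cat}(B)$.} The fibration $p$ is onto, so a constant map into $B$ lifts to $E$, and by the HLP so does every null-homotopic map into $B$. Apply this to the inclusions of the open sets in (F3).
\item[(F5)] \emph{Attaching cells.} Let $X'$ be obtained from a path-connected $X$ by attaching cells of positive, possibly different, dimensions along maps into $X$. Then $\operatorname{cat}(X')\le\operatorname{cat}(X)+1$. Indeed, the union of the new open cells is a disjoint union of open disks, hence contractible in $X'$. The complement of the centers of these cells is open and deformation retracts onto $X$, and the preimages under this retraction of open sets contractible in $X$ are contractible in $X'$. In particular a wedge of spheres of positive dimensions, and so any connected graph, has category at most $1$.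
\item[(F6)] \emph{Consequences of a homotopy retraction.} Let $rp\simeq\mathrm{id}_E$. Then $E\ne\emptyset$, and $p$ is injective on $\pi_0$, on $\pi_i$ at every base point and on homology, because $rp$ is bijective on them. So $E$ and all $J_n(p)$ are path-connected. If $q:B\to C$ is the inclusion into the mapping cone of $p$, its long exact sequence breaks into short exact sequences
\[0\to\tilde H_*(E)\xrightarrow{p_*}\tilde H_*(B)\xrightarrow{q_*}\tilde H_*(C)\to0\]
of integral homology groups, split by $r_*$.
\item[(F7)] \emph{Maps that are not fibrations.} Let $p:\widehat X\to B$ be the path fibration of $\xi:X\to B$, with $i:X\to\widehat X$ the inclusion and $j$ the projection. Then $ij\simeq\mathrm{id}$ and $p\simeq\xi j$. If $r\xi\simeq\mathrm{id}_X$, then $irp\simeq ir\xi j\simeq ij\simeq\mathrm{id}$, so $p$ has a homotopy retraction. Since $pi=\xi$, the equivalence $i$ induces a homotopy equivalence from the cone of $\xi$ to the cone of $p$ that is the identity on $B$.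
\end{enumerate}

At level $1$ we need the fundamental group of a double mapping cylinder whose middle space is disconnected.

\begin{lemma}\label{lem:vk}
Let $M$ be the double mapping cylinder of $X\xleftarrow{u}Z\xrightarrow{v}Y$ with $X$ and $Y$ path-connected. Let $Z_0$ be a path component of $Z$, let $Z_\alpha$ $(\alpha\in A)$ be the other components, and let $M_0\subset M$ be the double mapping cylinder of $X\leftarrow Z_0\to Y$. If $u$ and $v$ induce trivial homomorphisms on $\pi_1(Z_\alpha)$ for every $\alpha\in A$, then the inclusion embeds $\pi_1(M_0)$ in $\pi_1(M)$, and $\pi_1(M)=\pi_1(M_0)*F'$ with $F'$ free.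
\end{lemma}

\begin{proof}
Precomposing $u$ and $v$ with a homotopy equivalence $Z'\to Z$ changes $M$ and $M_0$ by homotopy equivalences that fix $X$ and $Y$. So we may assume that $Z$ is a CW complex and that each $Z_\alpha$ has a single vertex $z_\alpha$. Then $M$ is obtained from the path-connected space $M_0$ by attaching a cell $e\times(0,1)$ for each cell $e$ of each $Z_\alpha$. The vertices give arcs $\tau_\alpha=\{z_\alpha\}\times I$, and by van Kampen's theorem each arc adds one free generator to $\pi_1(M_0)$. A $1$-cell $e$ of $Z_\alpha$ gives a $2$-cell attached along $u(e)\cdot\tau_\alpha\cdot v(e)^{-1}\cdot\tau_\alpha^{-1}$. The loops $u(e)$ and $v(e)$ are null-homotopic in $X$ and $Y$, so this cell imposes no relation. The other cells have dimension at least $3$.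
\end{proof}

\section{Relative category and the mapping cone}\label{sec:cone}

Let $C=B\cup_pCE$ be the mapping cone of $p$, where $CE=(E\times I)/(E\times\{0\})$ and $(y,1)$ is glued to $p(y)$. Let $q:B\to C$ be the inclusion. The cone lines give every point $qp(y)$ a preferred path from the vertex, and so compare $p$ with the fibration $ev_1$ that computes $\operatorname{cat}(C)$.

\begin{lemma}\label{lem:cone}
If $\operatorname{relcat}(p)\le n$, there is a map $\sigma:C\to G_n(C)$ with $g_n\sigma q=q$.
\end{lemma}

\begin{proof}
Take the cone vertex as the starting point of the paths in $PC$, and let $\psi:E\to PC$ send $y$ to the cone line $t\mapsto[y,t]$. Then $ev_1\psi=qp$, and (F1) gives $\varphi_n:J_n(p)\to G_n(C)$ with $g_n\varphi_n=qp_n$ and $\varphi_n\lambda_n=\lambda'_n\psi$. Let $s$ be a section of $p_n$ with $sp\simeq\lambda_n$. Then $\varphi_nsp\simeq\varphi_n\lambda_n=\lambda'_n\psi$, and the last map factors through the contractible space $PC$. A null-homotopy of $(\varphi_ns)p$ extends $\varphi_ns$ over the cone to a map $\sigma:C\to G_n(C)$ with $\sigma q=\varphi_ns$. Finally $g_n\sigma q=g_n\varphi_ns=qp_ns=q$.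
\end{proof}

The map $\varphi_ns$ exists as soon as $\operatorname{secat}(p)\le n$; the condition $sp\simeq\lambda_n$ enters only in the extension over the cone. The lemma does not say that $\sigma$ is a section. The self-map $h=g_n\sigma$ of $C$ fixes $B$ pointwise, but it is not controlled on the cone. It is controlled on every invariant of $C$ that comes from $B$, and we use two such invariants.

\begin{proposition}\label{prop:obstruction}
Let $p:E\to B$ be a fibration with mapping cone $C$.
\begin{enumerate}
\item[(a)] If $E$ is path-connected and $\operatorname{relcat}(p)\le1$, then $\pi_1(C)$ is a free group.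
\item[(b)] If $p$ has a homotopy retraction and $B$ is simply connected, then $\operatorname{cat}(C)\le\operatorname{relcat}(p)$.
\end{enumerate}
\end{proposition}

\begin{proof}
(a) Take $\sigma:C\to G_1(C)$ as in Lemma \ref{lem:cone}, $h=g_1\sigma$, and a base point in $B$. As $E$ is path-connected, van Kampen's theorem shows that $q_*:\pi_1(B)\to\pi_1(C)$ is onto. From $h_*q_*=q_*$ we get $h_*=\mathrm{id}$, so $\sigma_*:\pi_1(C)\to\pi_1(G_1(C))$ is injective. The space $G_1(C)$ is homotopy equivalent to the double mapping cylinder $M$ of $PC\leftarrow PC\times_CPC\to PC$. Its two ends are contractible, so Lemma \ref{lem:vk} applies with any component $Z_0$. The space $M_0$ is the union of two contractible open sets with intersection $Z_0\times(\frac13,\frac23)$, hence simply connected. So $\pi_1(G_1(C))$ is free, and by the Nielsen--Schreier theorem (subgroups of free groups are free) so is $\pi_1(C)$.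

(b) Let $\operatorname{relcat}(p)\le n$ and $h=g_n\sigma$. By (F6), $q_*$ is onto in integral homology, so $h_*q_*=q_*$ gives $h_*=\mathrm{id}$. The cone $C$ is simply connected because $B$ is simply connected and $E$ is path-connected. Hence $h$ is a homotopy equivalence. If $h'$ is a homotopy inverse, then $g_n\sigma h'=hh'\simeq\mathrm{id}_C$, and $\operatorname{cat}(C)\le n$ by (F2) and (F3).
\end{proof}

\section{The counterexample over the figure eight}\label{sec:eight}

Take $B=S^1\vee S^1$ and a map $S^1\to B$ representing a word $w\in F(a,b)$. The cone is $B\cup_wD^2$, with fundamental group $\langle a,b\mid w\rangle$. We want a homotopy retraction, and by Proposition \ref{prop:obstruction}(a) we want this group not to be free. Let $r:B\to S^1$ be the identity on the first circle and constant on the second, so that $r_*(a)=1$ and $r_*(b)=0$ in $\mathbb Z$. It is a homotopy retraction for every word $w=ac$ with $r_*(c)=0$. If $c$ is a power of $b$, then $\{w,b\}$ is a basis of $F(a,b)$ and $\langle a,b\mid w\rangle\cong\mathbb Z$. The perturbation $c$ has to involve $a$ itself, and we take the commutator $c=aba^{-1}b^{-1}$. Homology cannot tell $w=ac$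 from $a$, so the cone has the homology of a circle; its fundamental group is not that of a circle.

\begin{proof}[Proof of Theorem \ref{thm:eight}]
Since $r_*(w)=2+0-1-0=1$, the composite $S^1\to B\xrightarrow{r}S^1$ has degree $1$, and $p$ has a homotopy retraction by (F7). By (F4) and (F5), $\operatorname{secat}(p)\le\operatorname{cat}(B)\le1$. A section of $p$ would make $p_*:\mathbb Z\to F(a,b)$ onto, which is impossible because $F(a,b)$ is not abelian. So $\operatorname{secat}(p)=1$, and $\operatorname{relcat}(p)\le2$ by \eqref{eq:DEH}.

By (F7), the cone $C$ of $p$ has fundamental group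
\[Q=\langle a,b\mid a^2=bab^{-1}\rangle .\]
Suppose $\operatorname{relcat}(p)\le1$. Then $Q$ is free by Proposition \ref{prop:obstruction}(a). In the abelianization the relation reads $2a=a$, so $Q^{\mathrm{ab}}\cong\mathbb Z$, and a free group with abelianization $\mathbb Z$ is $\mathbb Z$. Then $Q$ is abelian and $a^2=bab^{-1}=a$ gives $a=1$ in $Q$. But let $A(t)=t+1$ and $D(t)=2t$ in the group of affine bijections of $\mathbb R$. Then
\[DAD^{-1}(t)=2\Bigl(\frac t2+1\Bigr)=t+2=A^2(t),\]
so $a\mapsto A$, $b\mapsto D$ defines a homomorphism on $Q$, and $A\ne\mathrm{id}$. This contradiction gives $\operatorname{relcat}(p)=2$.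
\end{proof}

\section{Graphs: retracts and free factors}\label{sec:graphs}

Over a graph, the three conditions in the conjecture become statements about groups, through the following fact.

\begin{enumerate}
\item[(F8)] \emph{Let $K$ have the homotopy type of a connected graph and let $Y$ be path-connected. Then $f\mapsto f_*$ is a bijection from free homotopy classes of maps $K\to Y$ to homomorphisms $\pi_1(K)\to\pi_1(Y)$ up to conjugation in $\pi_1(Y)$.} We may take $K$ to be a wedge of circles. Every map deforms to a based one; based classes of based maps are families of elements of $\pi_1(Y)$, one per circle, that is, homomorphisms; and a free homotopy between based maps conjugates the homomorphism by the track of the base point.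
\end{enumerate}

A homotopy retraction makes $G$ a \emph{retract} of $\Gamma$: there is a homomorphism $\rho:\Gamma\to G$ with $\rho|_G=\mathrm{id}$. Conversely, every retract $G$ occurs: the covering $E\to B$ of a graph with group $G$ is a fibration, and by (F8) a map $B\to E$ inducing $\rho$ is a homotopy retraction. A free factor is a retract (kill the complement). Theorem \ref{thm:graphs} says that over graphs the conjecture amounts to the converse.

The heart of the proof is to show that $\lambda_{1*}\pi_1(E)$ is a free factor of $\pi_1(J_1(p))$. A section compatible with $\lambda_1$ then transports this property to $G\le\Gamma$. To apply Lemma \ref{lem:vk} we must know that $G$ meets its other conjugates trivially.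

\begin{lemma}\label{lem:malnormal}
A retract $G$ of a free group $\Gamma$ is malnormal: $G\cap\gamma G\gamma^{-1}=1$ for $\gamma\in\Gamma\setminus G$.
\end{lemma}

\begin{proof}
Put $c=\gamma\rho(\gamma)^{-1}$. Then $c\ne1$ because $\gamma\notin G$; moreover $\rho(c)=1$ and $cGc^{-1}=\gamma G\gamma^{-1}$. Let $x\in G\cap cGc^{-1}$, say $x=cx'c^{-1}$ with $x'\in G$. Applying $\rho$ gives $x=x'$, so $x$ and $c$ commute. They generate a subgroup that is abelian and free, hence cyclic: $c=z^i$ and $x=z^j$ with $i\ne0$. Then $\rho(z)^i=1$, so $\rho(z)=1$ since $\Gamma$ is torsion-free, and $x=\rho(x)=\rho(z)^j=1$.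
\end{proof}

\begin{proof}[Proof of Theorem \ref{thm:graphs}]
Fix $e_0\in E$, $b_0=p(e_0)$, $y_0=\lambda_1(e_0)$, and write $\Gamma=\pi_1(B,b_0)$. Paths are concatenated from left to right.

\emph{Step 1: the space $E$.} By (F6), $E$ is path-connected, $\pi_i(E)$ injects into $\pi_i(B)=0$ for $i\ge2$, and $p_*:\pi_1(E,e_0)\to G$ is an isomorphism. So $E\simeq K(G,1)$. The group $G$ is free by Nielsen--Schreier, so $E$ has the homotopy type of a graph. The map $r_*p_*:\pi_1(E,e_0)\to\pi_1(E,r(b_0))$ is an isomorphism, and $\rho=p_*(r_*p_*)^{-1}r_*$ is a retraction of $\Gamma$ onto $G$. Hence $G$ is malnormal.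

\emph{Step 2: $\lambda_{1*}$ is injective and $\pi_1(J_1(p),y_0)=G_0*F'$ with $G_0=\lambda_{1*}\pi_1(E,e_0)$ and $F'$ free.} Let $Z=E\times_BE$, let $M$ be the double mapping cylinder of the two projections, and let $Z_0$ be the component of $(e_0,e_0)$. The map $\lambda_1$ is the inclusion of the first end $E\subset M$ followed by the equivalence $M\to J_1(p)$. A loop in $Z$ is a pair $(\alpha,\alpha')$ of loops in $E$ with $p\alpha=p\alpha'$.

For a loop at $(e_0,e_0)$, injectivity of $p_*$ gives $[\alpha]=[\alpha']$. So the two projections induce the same homomorphism $\pi_1(Z_0)\to\pi_1(E,e_0)$, and it is onto because of the loops $(\alpha,\alpha)$. By van Kampen's theorem $\pi_1(M_0)$ is the pushout of two copies of $\pi_1(E,e_0)$ along this surjection, which identifies the two copies. Hence the first end induces an isomorphism $\pi_1(E,e_0)\cong\pi_1(M_0)$.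

Let $Z_\alpha$ be another component. The first projection $Z\to E$ is a fibration, being a pullback of $p$, and $E$ is path-connected; lifting a path shows that $Z_\alpha$ contains a point $(e_0,y)$ with $y\in F=p^{-1}(b_0)$. Choose a path $\omega$ in $E$ from $e_0$ to $y$, and let $\gamma=[p\omega]\in\Gamma$. We claim $\gamma\notin G$. Otherwise, after replacing $\omega$ by $\alpha^{-1}\cdot\omega$ for a loop $\alpha$ at $e_0$ with $[p\alpha]=\gamma$, the loop $p\omega$ is null-homotopic relative to its endpoints. Lift such a homotopy $I\times I\to B$ starting from $\omega$. The other three sides of the square map to $b_0$, so their lifts form a path in $F$ from $e_0$ to $y$, and $(e_0,y)\in Z_0$, a contradiction. Now let $(\alpha,\alpha')$ be a loop at $(e_0,y)$ and $x=[p\alpha]=[p\alpha']$. Then $x\in G$, and $\gamma x\gamma^{-1}=[p(\omega\cdot\alpha'\cdot\omega^{-1})]\in G$. Malnormality gives $x=1$, so $\alpha$ and $\alpha'$ are null-homotopic in $E$ by (F6). Lemma \ref{lem:vk} applies and proves the claim.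

\emph{Step 3: sectional category.} By (F4) and (F5), $\operatorname{secat}(p)\le1$. If $G=\Gamma$, then $p$ is a weak equivalence, hence a homotopy equivalence, and $\operatorname{secat}(p)=\operatorname{relcat}(p)=0$; this is (a). If $G\ne\Gamma$, then $p_*$ is not onto, so $p$ has no section, $\operatorname{secat}(p)=1$, and $\operatorname{relcat}(p)\in\{1,2\}$ by \eqref{eq:DEH}. It remains to show that $\operatorname{relcat}(p)\le1$ if and only if $G$ is a free factor.

\emph{Step 4: $\operatorname{relcat}(p)\le1$ makes $G$ a free factor.} Let $s$ be a section of $p_1$, and let $\theta$ be the track of $e_0$ under a homotopy from $sp$ to $\lambda_1$, a path from $s(b_0)$ to $y_0$. Define $S:\Gamma\to\pi_1(J_1(p),y_0)$ by $S[\beta]=[\theta^{-1}\cdot s\beta\cdot\theta]$. It is injective because $p_1s=\mathrm{id}$, and the homotopy gives $S[p\alpha]=[\lambda_1\alpha]$ for loops $\alpha$ at $e_0$. So $S(G)=G_0$. The Kurosh subgroup theorem implies that for a subgroup $L$ of a free product $G_0*F'$, the intersection $L\cap G_0$ is a free factor of $L$. With $L=S(\Gamma)\supset G_0$ we find that $G_0$ is a free factor of $S(\Gamma)$, and the isomorphism $S:\Gamma\to S(\Gamma)$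 carries this back to $G\le\Gamma$.

\emph{Step 5: a free factor gives $\operatorname{relcat}(p)\le1$.} Let $\Gamma=G*H$; the group $H$ is free. By Step 3 the fibration $p_1$ has a section, and $J_1(p)$ is path-connected, so $p_{1*}:\pi_1(J_1(p),y_0)\to\Gamma$ is onto. Define $S:\Gamma\to\pi_1(J_1(p),y_0)$ by $\lambda_{1*}p_*^{-1}$ on $G$ and by sending each element of a basis of $H$ to a preimage under $p_{1*}$. Then $p_{1*}S=\mathrm{id}$, on $G$ because $p_1\lambda_1=p$, and $Sp_*=\lambda_{1*}$. We apply (F8) three times. As $B$ is a graph up to homotopy, $S$ is induced up to conjugation by a map $s:B\to J_1(p)$, and $p_1s\simeq\mathrm{id}_B$. As $E$ is a graph up to homotopy, $sp\simeq\lambda_1$. By (F2), $\operatorname{relcat}(p)\le1$.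
\end{proof}

\begin{remark}
Theorem \ref{thm:eight} is the case $G=\langle w\rangle$ of (c). If $F(a,b)=\langle w\rangle*H$, then killing $w$ gives $Q\cong H$, a free group, which Section \ref{sec:eight} excludes. Theorem \ref{thm:graphs} also applies to the covering of $S^1\vee S^1$ with group $\langle w\rangle$, so a counterexample exists in which $p$ is a covering of graphs.
\end{remark}

\section{Simply connected bases of category one}\label{sec:positive}

We prove Theorem \ref{thm:positive}(b). The plan is to realize the splitting in (F6) by an equivalence between $B$ and $E\vee C$ under which $p$ becomes the inclusion of $E$, and then to build the section separately on $E$ and on $C$. To avoid conditions on base points we use the \emph{long wedge} $X\vee_IY$, the union of $X$, $Y$ and an interval $I$ joining their base points. It has projections onto $X$ and $Y$ that collapse the rest to the base point, and $\tilde H_*(X\vee_IY)=\tilde H_*(X)\oplus\tilde H_*(Y)$ via the inclusions and projections. A map into a wedge is hard to write down in general; the hypothesis $\operatorname{cat}(B)\le1$ provides one.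

\begin{lemma}\label{lem:coH}
If $\operatorname{cat}(B)\le1$, there is a map $\nu:B\to B\vee_IB$ whose composites with both projections are homotopic to $\mathrm{id}_B$.
\end{lemma}

\begin{proof}
Let $M$ be the double mapping cylinder of $PB\leftarrow PB\times_BPB\to PB$ and $\varepsilon:M\to B$ the endpoint map. A point of the cylinder is $[(\omega,\omega'),t]$, where $\omega,\omega'$ start at the base point and $\omega(1)=\omega'(1)$. Send it to $\omega'(1-3t)$ in the first copy of $B$ for $t\le\frac13$, to $3t-1\in I$ for $\frac13\le t\le\frac23$, and to $\omega(3t-2)$ in the second copy for $t\ge\frac23$. At $t=0$ the value $\omega(1)$ depends on $\omega$ only, and at $t=1$ the value $\omega'(1)$ depends on $\omega'$ only, so this defines $\nu_M:M\to B\vee_IB$. Its first projection is $\omega'(m(t))$ with $m(t)=\max(0,1-3t)$. The formula $\omega'((1-u)m(t)+u)$, $u\in I$, equals $\omega(1)$ at $t=0$ and $\omega'(u)$ at $t=1$, so it is a homotopy on $M$ from the first projection to $\varepsilon$. Exchanging $\omega$ with $\omega'$ and $t$ with $1-t$ gives the same for the second projection. Let $\tau$ be a section of $g_1$ and $j:G_1(B)\to M$ the projection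 of the path fibration, so $\varepsilon j\simeq g_1$. Then $\nu=\nu_Mj\tau$ works, since $\varepsilon j\tau\simeq g_1\tau=\mathrm{id}_B$.
\end{proof}

\begin{proof}[Proof of Theorem \ref{thm:positive}(b)]
We have $\operatorname{secat}(p)\le\operatorname{cat}(B)\le1$. If $\operatorname{secat}(p)=0$, part (a) applies. If $\operatorname{secat}(p)=1$, then by \eqref{eq:DEH} it suffices to show $\operatorname{relcat}(p)\le1$. By (F6), $E$ is simply connected, and so is the cone $C$ of $p$. Let $b_0\in B$ be the base point and let $W=E\vee_IC$ with base points $e_0=r(b_0)$ and $c_0=q(b_0)$. The space $W$ is simply connected.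

\emph{Splitting $B$.} Let $\Phi=(r\vee_Iq)\nu:B\to W$. Its projections are homotopic to $r$ and $q$, so $\Phi_*=(r_*,q_*)$ on reduced homology. This is an isomorphism by (F6). It is injective: if $q_*x=0$ then $x=p_*y$, and $r_*x=y$. It is onto: given $(y,z)$, pick $x$ with $q_*x=z$; then $x+p_*(y-r_*x)$ maps to $(y,z)$. So $\Phi$ is a homotopy equivalence. Let $\Phi'$ be a homotopy inverse and $j=\Phi'|_C:C\to B$. Since $C$ is a retract of $W\simeq B$, (F3) gives $\operatorname{cat}(C)\le1$, so $g_1:G_1(C)\to C$ has a section $\tau$.

\emph{Lifting to $J_1(p)$.} The map $j\,ev_1:PC\to B$ is null-homotopic, so as in (F4) it lifts to $\psi:PC\to E$ with $p\psi=j\,ev_1$. By (F1) there is $\varphi_1:G_1(C)\to J_1(p)$ with $p_1\varphi_1=jg_1$, and so $p_1\varphi_1\tau=j$. Define $m:W\to J_1(p)$ by $\lambda_1$ on $E$, by $\varphi_1\tau$ on $C$, and on $I$ by any path from $\lambda_1(e_0)$ to $\varphi_1\tau(c_0)$; one exists by (F6). Put $\Psi=p_1m:W\to B$, so that $\Psi|_E=p$ and $\Psi|_C=j$.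

\emph{The map $\Psi$ is an equivalence.} On $\tilde H_*(E)$ the map $\Phi_*\Psi_*$ is $(r_*p_*,q_*p_*)=(\mathrm{id},0)$. On $\tilde H_*(C)$ it is $(0,\mathrm{id})$, because $\Phi j=\Phi\Phi'|_C$ is homotopic to the inclusion. So $\Phi_*\Psi_*=\mathrm{id}$, $\Psi_*$ is an isomorphism, and $\Psi$ has a homotopy inverse $\Psi'$.

\emph{The section.} Let $s=m\Psi'$. Then $p_1s=\Psi\Psi'\simeq\mathrm{id}_B$ and $sp=m\Psi'\Psi|_E\simeq m|_E=\lambda_1$. By (F2), $\operatorname{relcat}(p)\le1$.
\end{proof}

\begin{remark}
Simple connectivity is used only to pass from homology isomorphisms to homotopy equivalences. In the example of Theorem \ref{thm:eight} the map $\Phi$ exists and is a homology isomorphism, but it is not an equivalence: $\pi_1(W)=\mathbb Z*Q$ contains the non-free group $Q$, while $\pi_1(B)$ is free.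
\end{remark}

\section{Simply connected counterexamples at the levels $n\ge2$}\label{sec:higher}

Fix $n\ge2$, $d\ge3$ odd, and $k=(n+1)d-1$. By (F4) and Proposition \ref{prop:obstruction}(b), we need a map $\xi:S^k\to B$ with a homotopy retraction such that $\operatorname{cat}(B)\le n$ while the cone has category at least $n+1$. Cohomology has rational coefficients unless stated otherwise.

\subsection{The construction}

Let $\Pi=(S^d)^{n+1}$, with factors indexed by $0,\dots,n$ and with the product cell structure: one cell of dimension $|L|d$ for each $L\subset\{0,\dots,n\}$. The \emph{fat wedge} $T\subset\Pi$ is the set of points with at least one coordinate at the base point. It is the union of all cells but the top one, so $\Pi=T\cup_fe^{k+1}$ for a based map $f:S^k\to T$. Let $S^d_0\subset T$ be the $0$-th sphere and put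
\[B=T\cup_{S^d_0}(S^k\times S^d),\]
where $S^d_0$ is identified with $*\times S^d$. This is a simply connected finite complex. Let $\beta:S^k=S^k\times*\subset B$, let $f'$ be $f$ followed by $T\subset B$, let $\xi:S^k\to B$ represent $\beta+f'\in\pi_k(B)$, and let $p$ be the path fibration of $\xi$. Let $C=B\cup_\xi e^{k+1}$ and $q:B\subset C$; by (F7), $C$ is homotopy equivalent to the cone of $p$. For $n=2$ and $d=3$ we have $k=8$, the cells of $B$ have dimensions $0,3,3,3,6,6,6,8,11$, and $C$ has one more cell of dimension $9$.

As in Section \ref{sec:eight}, $\xi$ is the inclusion $\beta$ of a sphere perturbed by a term that the retraction kills. The role of the last cell is this. We have $B=(T\vee S^k)\cup e^{k+d}$, with $e^{k+d}$ the top cell of $S^k\times S^d$, attached along the Whitehead product of $\beta$ and the inclusion $\iota_0$ of $S_0^d$. In $B$ this cell can be attached at the second stage of a filtration, so it costs no category when $n\ge2$. The inclusion $T\to(T\vee S^k)\cup_\xi e^{k+1}$ is a homology isomorphism of simply connected complexes, hence an equivalence, and it identifies $\beta$ with $-f$. So $C\simeq T\cup e^{k+d}$ with the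 cell attached along the Whitehead product $[-f,\iota_0]$. Coning off $\xi$ has moved a harmless cell onto the class $f$, which is the obstruction to extending over the $(n+1)$-fold product. Without this cell we would have $C\simeq T$.

\begin{lemma}\label{lem:secat}
The fibration $p$ has a homotopy retraction, and $\operatorname{secat}(p)=n$.
\end{lemma}

\begin{proof}
Let $r:B\to S^k$ be the first projection on $S^k\times S^d$ and constant on $T$; the two definitions agree on $S^d_0$. Then $r\beta=\mathrm{id}$ and $rf'$ is constant, so $r\xi\simeq\mathrm{id}$, and (F7) applies.

\emph{Upper bound.} Let $T_j\subset T$ be the union of the cells with $|L|\le j$. Put $B_1=T_1\vee S^k$ and $B_j=T_j\cup(S^k\times S^d)$ for $2\le j\le n$, so $B_n=B$. The space $B_1$ is a wedge of spheres. The cells with $|L|=j$ are attached to $T_{j-1}\subset B_{j-1}$, and for $j=2$ the additional cell $e^{k+d}$ is attached to $S^k\vee S^d_0\subset B_1$. By (F5), $\operatorname{cat}(B_j)\le j$, and $\operatorname{secat}(p)\le\operatorname{cat}(B)\le n$ by (F4).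

\emph{Lower bound.} Recall Schwarz's cup-length bound: if $u_1,\dots,u_n\in\ker p^*$ have nonzero product in $H^*(B)$, then $\operatorname{secat}(p)\ge n$. Indeed, if $B=U_1\cup\dots\cup U_n$ with sections $s_i$ over $U_i$, then $u_i|_{U_i}=s_i^*p^*u_i=0$, so $u_i$ comes from $H^*(B,U_i)$ and the product comes from $H^*(B,B)=0$. Let $\alpha_i\in H^d(\Pi)$ be pulled back from the fundamental class of the $i$-th factor. Let $\zeta:B\to\Pi$ be the inclusion on $T$ and the projection onto $S^d_0$ on $S^k\times S^d$, and put $a_i=\zeta^*\alpha_i$. Then $p^*a_i\in H^d(S^k)=0$. Since $\Pi=T\cup e^{k+1}$,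
\begin{equation}\label{eq:restrict}
H^j(\Pi)\to H^j(T)\quad\text{is an isomorphism for }j<k .
\end{equation}
As $nd<k$, the class $a_1\cdots a_n$ restricts to the nonzero class $(\alpha_1\cdots\alpha_n)|_T$. So $\operatorname{secat}(p)\ge n$.
\end{proof}

The hypothesis $n\ge2$ enters in the upper bound. For $n=1$ the space $B$ retracts onto $S^k\times S^d$, which has cup-length $2$, so $\operatorname{cat}(B)\ge2$.

\begin{lemma}\label{lem:cohomology}
The reduced cohomology of $C$ is concentrated in the degrees $d,2d,\dots,nd$ and $k+d$. In particular $H^k(C)=0$ and $H^{k+1}(C)=0$. Moreover $q^*:H^d(C)\to H^d(B)$ is an isomorphism.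
\end{lemma}

\begin{proof}
The cells of $C$ have dimensions $0,d,\dots,nd$, $k=nd+(d-1)$, $k+1$ and $k+d=(k+1)+(d-1)$, with one cell in each of the last three. As $d\ge3$, the only adjacent dimensions are $k$ and $k+1$. The group $H_k(B;\mathbb Z)\cong\mathbb Z$ is generated by the $k$-cell, which $r_*$ sends to the fundamental class of $S^k$. Since $r\xi\simeq\mathrm{id}$, the boundary of $e^{k+1}$ is this generator, and the two cells cancel in cellular cohomology. The last claim holds because $C=B\cup e^{k+1}$ and $d<k$.
\end{proof}

Cup products do not detect $\operatorname{cat}(C)\ge n+1$. A product of $n+1$ classes of positive degree has degree a multiple of $d$ that is at least $(n+1)d$, or degree above $k+d$; since $k+d=(n+2)d-1$ is not a multiple of $d$, the product vanishes. The vanishing of the product in degree $k+1=(n+1)d$ has a reason at the cochain level, and the class in degree $k+d$ is built from that reason. Sullivan models make this precise.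

\subsection{Recollections from rational homotopy theory}

A cdga is a commutative differential graded algebra over $\mathbb Q$, with $xy=(-1)^{|x||y|}yx$; elements of odd degree have square zero. For a graded vector space $V$, $\Lambda V$ is the free graded-commutative algebra on $V$, and $\Lambda^jV$ is the span of words of length $j$. A cdga $(\Lambda V,\delta)$ with $V=V^{\ge2}$ is a \emph{minimal Sullivan algebra} if $\delta V\subset\Lambda^{\ge2}V$. All spaces below are simply connected with rational cohomology of finite type. We use the following facts from \cite{FHT}.

\begin{enumerate}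
\item[(R1)] A space $Z$ has a \emph{minimal model}: a minimal Sullivan algebra $M_Z=(\Lambda V,\delta)$ with a quasi-isomorphism to the cdga $A_{PL}(Z)$ of polynomial forms. Thus $H(M_Z)=H^*(Z)$, and $V^i\cong\operatorname{Hom}(\pi_i(Z),\mathbb Q)$. For a sphere $S^m$ it is $(\Lambda(\epsilon),0)$ with $|\epsilon|=m$ if $m$ is odd, and $\Lambda(\epsilon,\epsilon')$ with $\delta\epsilon=0$, $\delta\epsilon'=\epsilon^2$ if $m$ is even. The minimal model of a product is the tensor product.
\item[(R2)] A map $\phi:Z\to Z'$ is \emph{represented} by a morphism $M_{Z'}\to M_Z$, unique up to homotopy of morphisms, which induces $\phi^*$ in cohomology. Composites of representatives represent composites. A constant map is represented by the trivial morphism, which kills all elements of positive degree.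
\item[(R3)] A minimal Sullivan algebra $N$ of finite type is the minimal model of its spatial realization $Y$, and homotopy classes of maps $Z\to Y$ correspond to homotopy classes of morphisms $N\to A_{PL}(Z)$, equivalently $N\to M_Z$ \cite[\S17]{FHT}.
\item[(R4)] If $\operatorname{cat}(Z)\le n$, then the rationalization of $Z$ has category at most $n$, and by the theorem of F\'elix and Halperin \cite{FH} (see also \cite[\S\S28--29]{FHT}) the projection $\varpi:\Lambda V\to\Lambda V/\Lambda^{>n}V$ has a homotopy retraction of cdga's: it factors as $\Lambda V\xrightarrow{i}\Lambda V\otimes\Lambda U\xrightarrow{\simeq}\Lambda V/\Lambda^{>n}V$, and there is a morphism $\Lambda V\otimes\Lambda U\to\Lambda V$ whose composite with $i$ is homotopic to the identity. Passing to cohomology, there is a morphism of graded algebras $R:H(\Lambda V/\Lambda^{>n}V)\to H(\Lambda V)$ with $R\circ H(\varpi)=\mathrm{id}$.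
\end{enumerate}

\subsection{The category of the cone}

Let $(\Lambda V,\delta)$ be the minimal model of $C$. Since $C$ is $(d-1)$-connected, $V=V^{\ge d}$. Then $(\Lambda V)^{d-1}=0$, $(\Lambda V)^d=V^d$, and $\delta V^d\subset(\Lambda^{\ge2}V)^{d+1}=0$ because $2d>d+1$. So $V^d=H^d(C)$, and by Lemma \ref{lem:cohomology} there are cocycles $A_0,\dots,A_n\in V^d$ with $q^*[A_i]=a_i$. The cocycle $A_0\cdots A_n$ has degree $k+1$ and $H^{k+1}(C)=0$, so there is $x\in(\Lambda V)^k$ with
\[\delta x=A_0A_1\cdots A_n .\]
Since $d$ is odd, $A_0^2=0$, and $\delta(xA_0)=A_0A_1\cdots A_nA_0=0$. So $xA_0$ is a cocycle of degree $k+d$. We detect its class on $S^k\times S^d$, where it becomes a product.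

\begin{lemma}\label{lem:nonzero}
The class $[xA_0]\in H^{k+d}(C)$ is nonzero.
\end{lemma}

\begin{proof}
Let $\mu:\Lambda V\to M$ represent the composite $S^k\times S^d\subset B\subset C$, where $M$ is the minimal model of $S^k\times S^d$. By (R1), $M$ has cocycle generators $\eta$, $\epsilon$ of degrees $d$, $k$, and possibly one generator of degree $2k-1$. Now $2k-1>k+d$ because $k\ge3d-1$, and $\eta^2=0$. So in degrees at most $k+d$, $M$ has basis $1,\eta,\epsilon,\epsilon\eta$ in the degrees $0<d<k<k+d$. These are cocycles, and $[\epsilon\eta]\ne0$ since $M^{k+d-1}=0$. The class $a_0$ restricts to the fundamental class of the factor $S^d$, so we may normalize $\mu(A_0)=\eta$. Also $\mu(x)=c\,\epsilon$ for some $c\in\mathbb Q$. Then $\mu(xA_0)=c\,\epsilon\eta$, and it suffices to show $c\ne0$.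

The number $c$ records how $x$ evaluates on $\beta$. In $C$ we have $\beta=-f'$, so we want to show that $x$ sees $f'$. For this we map $C$ to the space whose model has only the generators in play. Let $N=\Lambda(A_0,\dots,A_n,y)$ with $|A_i|=d$, $|y|=k$, $\delta A_i=0$, $\delta y=A_0\cdots A_n$, and let $Y$ be its realization. By (R3), the morphism $\vartheta:N\to\Lambda V$, $A_i\mapsto A_i$, $y\mapsto x$, represents a map $\Theta:C\to Y$. Let $\omega_i=[A_i]\in H^d(Y)=H^d(N)$. Then $(\Theta q)^*\omega_i=a_i$, and $\omega_0\cdots\omega_n=[\delta y]=0$.

Suppose $c=0$. By (R2), $\Theta q\beta:S^k\to Y$ is represented by the composite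
\[N\xrightarrow{\vartheta}\Lambda V\xrightarrow{\mu}M\to M_{S^k},\]
where the last morphism represents $S^k\times*\subset S^k\times S^d$. It kills each $A_i$ because $M_{S^k}$ is zero in degree $d$, and it kills $y$ because $\mu(x)=0$. So it is the trivial morphism, and $\Theta q\beta$ is null-homotopic by (R3). Free and based homotopy classes of maps $S^k\to C$ and $S^k\to Y$ agree, since $C$ and $Y$ are simply connected. As $q\xi$ is null-homotopic, in $\pi_k(Y)$ we get $\Theta_*q_*f'=-\Theta_*q_*\beta=0$. Hence $\Theta q|_T$ extends over $\Pi=T\cup_fe^{k+1}$ to a map $\kappa:\Pi\to Y$. The classes $\kappa^*\omega_i$ and $\alpha_i$ both restrict to $a_i|_T$, so they are equal by \eqref{eq:restrict}. Then $\alpha_0\cdots\alpha_n=\kappa^*(\omega_0\cdots\omega_n)=0$, whereas this product generates $H^{(n+1)d}(\Pi)\cong\mathbb Q$. So $c\ne0$.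
\end{proof}

\begin{proposition}\label{prop:catC}
$\operatorname{cat}(C)\ge n+1$.
\end{proposition}

\begin{proof}
Suppose $\operatorname{cat}(C)\le n$ and take $\varpi$ and $R$ as in (R4). Write $\bar z=\varpi(z)$. The point is that truncation turns the indecomposable class $[xA_0]$ into a product: since $\delta x\in\Lambda^{n+1}V$, the element $\bar x$ is a cocycle of $\Lambda V/\Lambda^{>n}V$, and $H(\varpi)[xA_0]=[\bar x]\cdot[\bar A_0]$. The class $R[\bar x]$ lies in $H^k(C)$, which is zero by Lemma \ref{lem:cohomology}. Since $R$ is multiplicative,
\[[xA_0]=R\,H(\varpi)[xA_0]=R[\bar x]\cdot R[\bar A_0]=0,\]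
contradicting Lemma \ref{lem:nonzero}.
\end{proof}

\begin{proof}[Proof of Theorem \ref{thm:higher}]
By Lemma \ref{lem:secat}, $p$ has a homotopy retraction and $\operatorname{secat}(p)=n$. The base $B$ is simply connected, so Propositions \ref{prop:obstruction}(b) and \ref{prop:catC} give $\operatorname{relcat}(p)\ge\operatorname{cat}(C)\ge n+1$. By \eqref{eq:DEH}, $\operatorname{relcat}(p)=n+1$.
\end{proof}

\begin{thebibliography}{9}

\bibitem{FH}
F\'elix and Halperin, \emph{Rational L.-S. category and its applications}, Trans. AMS 273 (1982).

\bibitem{FHT}
F\'elix, Halperin and Thomas, \emph{Rational Homotopy Theory}.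

\bibitem{slides}
\emph{Topological Complexity And Related Invariants},
\texttt{https://www.alta.uni-bremen.de/\allowbreak ACAT13/\allowbreak slides/\allowbreak 5\_Friday/\allowbreak Vandembroucq/\allowbreak ACAT\_13\_Slides\_Vandembroucq.pdf}

\end{thebibliography}
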